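# Small torsion points and the failure of chromatic blueshift

Fix a prime $p$ throughout. Blueshift is the expectation that a Tate construction $R\mapsto R^{tC_p}$ lowers chromatic height by one. These notes ask how far this is true when $R$ is an arbitrary $\mathbb E_\infty$-ring. We begin at height one, over connective complex $K$-theory, where an easy case can be settled in a few lines. Those lines also show what can go wrong.

## 1. Algebras over $ku$ in which $\beta$ is nilpotent or invertible

**Telescopes.** Write $K(0)=H\mathbb Q$ and $K(\infty)=H\mathbb F_p$, and let $K(j)$ be Morava $K$-theory for $1\le j<\infty$. A finite $p$-local spectrum $V$ has type $m$ if $K(j)_*V=0$ for $j<m$ and $K(m)_*V\ne0$. A $v_m$-self map $v:\Sigma^dV\to V$ is an isomorphism on $K(m)_*$ and nilpotent on $K(j)_*$ for $j\neq m$; for $m\ge1$ we have $d>0$. Then $T(m)=V[v^{-1}]$, and $T(0)=\mathbb S_{(p)}[p^{-1}]$. A spectrum $Y$ is $T(m)$-acyclic if $T(m)\otimes Y\simeq0$; this does not depend on the choice of $V$ and $v$.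 For example, $T(0)$-acyclic means rationally trivial, and for $m=1$ we may take $V=\mathbb S/p$, so $T(1)=\mathbb S/p[v^{-1}]$.

If $m\ge1$, then $T(m)\otimes H\mathbb Z=0$. Indeed $V\otimes H\mathbb Z$ has homotopy in a bounded range of degrees and $v$ has positive degree, so some power of $v$ kills each homotopy class. Consequently $T(m)\otimes Y=0$ for every $H\mathbb Z$-module $Y$.

**Tate constructions by formulas.** Let $C$ be a complex oriented $\mathbb E_\infty$-ring with orientation $x\in C^2(BU(1))$, and let $M$ be a $C$-module with trivial group action. For a group $H$ we write $M^{hH}=M^{BH}$ for the function spectrum. Then $\pi_*M^{BU(1)}=M_*[[x]]$, where power series are always homogeneous with $|x|=-2$: an element of degree $n$ is a series $\sum a_ix^i$ with $a_i\in M_{n+2i}$. For $b\ge1$, the formulas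
$$M^{hC_{p^b}}\simeq\operatorname{cofib}\bigl([p^b](x):\Sigma^{-2}M^{BU(1)}\to M^{BU(1)}\bigr),\qquad M^{tC_{p^b}}\simeq M^{hC_{p^b}}[x^{-1}] \tag{1.1}$$
hold; in the second one $x$ is the Euler class of a faithful character of $C_{p^b}$. Section 5 derives a more general version.

For $ku$ we have $\pi_*ku=\mathbb Z[\beta]$ with $|\beta|=2$, the formal group law is $x+x'+\beta xx'$, and
$$[m](x)=\frac{(1+\beta x)^m-1}{\beta}=\sum_{i\ge0}\binom m{i+1}\beta^ix^{i+1}. \tag{1.2}$$

The height-one question is this. Let $R$ be an $\mathbb E_\infty$-$ku$-algebra with $T(1)\otimes R=0$. Must $R^{tC_p}\otimes\mathbb Q$ vanish? First we translate the hypothesis into a statement about $\beta$.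

**Lemma 1.1.** For an $\mathbb E_\infty$-$ku$-algebra $R$ the following are equivalent: (a) $T(1)\otimes R=0$; (b) $p$ is invertible in $\pi_0(R[\beta^{-1}])$; (c) $\beta^k=pa$ for some $k\ge1$ and some $a\in\pi_{2k}R$.

*Proof.* The cofibre of $\beta$ on $ku$ is $H\mathbb Z$, and $T(1)\otimes H\mathbb Z=0$. So $\beta$ acts invertibly on $T(1)\otimes ku$, hence on $T(1)\otimes R$, and $T(1)\otimes R=T(1)\otimes R'$ with $R'=R[\beta^{-1}]$, a $KU$-algebra.

We claim that $v$ is already invertible on $KU\otimes\mathbb S/p$. Let $F$ be the cofibre of $v$ on $\mathbb S/p$. Then $K(1)\otimes F=0$, and $KU\otimes\mathbb S/p$ is a finite sum of shifts of $K(1)$, so $KU\otimes\mathbb S/p\otimes F=0$. That is, $p$ acts invertibly on $KU\otimes F$. But $p^2$ is null on $\mathbb S/p$, so $p^4$ is null on $F$, and therefore $KU\otimes F=0$. This proves the claim, and by base change to $R'$ we get $T(1)\otimes R'=R'\otimes\mathbb S/p$. It vanishes exactly when $p$ is a unit in $\pi_0R'$. So (a) and (b) are equivalent.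

If $p^{-1}=a\beta^{-k}$ in $\pi_0R'$, then $\beta^k=pa$ in $\pi_*R'$, and after multiplying by a power of $\beta$ such an equation holds in $\pi_*R$. Conversely, $\beta^k=pa$ makes $p$ a unit once $\beta$ is one. $\square$

**Proposition 1.2.** Let $R$ be an $\mathbb E_\infty$-$ku$-algebra.

1. If $\beta$ is nilpotent in $\pi_*R$, then $T(1)\otimes R=0$ and $R^{tC_p}\otimes\mathbb Q=0$.
2. If $\beta$ is invertible in $\pi_*R$ and $T(1)\otimes R=0$, then $R^{tC_p}=0$.

*Proof.* By (1.1) and (1.2), in $\pi_*R^{tC_p}$ there is a unit $z$ with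
$$0=[p](z)=pz+\binom p2\beta z^2+\dots+\beta^{p-1}z^p .$$
Dividing by $z$ gives
$$p=\beta b\qquad\text{for some } b\in\pi_{-2}R^{tC_p}. \tag{1.3}$$
(1) If $\beta^k=0$, condition (c) of Lemma 1.1 holds with $a=0$, and $p^k=\beta^kb^k=0$ in $\pi_0R^{tC_p}$, so $R^{tC_p}$ is rationally trivial. (2) By Lemma 1.1, $p$ is a unit in $\pi_0R$. In $R_*[[z]]$ the series $[p](z)/z$ has constant term $p$, so it is a unit. Hence $z=0$ in $\pi_*R^{hC_p}$, and inverting $z$ gives $0$. $\square$

For instance $\beta=0$ in $H\mathbb Z$, and $\pi_*H\mathbb Z^{tC_p}=\mathbb Z[z^{\pm1}]/(p)=\mathbb F_p[z^{\pm1}]$ is indeed killed by $p$. The truncations $\tau_{\le 2k}ku$ satisfy $\beta^{k+1}=0$, and $KU[1/p]$ is an example of the second kind.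

By Lemma 1.1, a general $T(1)$-acyclic $ku$-algebra satisfies neither $\beta^k=0$ nor $\beta\in(\pi_*R)^\times$, only $\beta^k=pa$. What changes when $a\ne0$? Before answering, we state the question in its general form.

## 2. Families of subgroups, coranks, and the conjectured implication

For a finite abelian group $A$ put $\operatorname{rk}_p(A)=\dim_{\mathbb F_p}(A\otimes_{\mathbb Z}\mathbb F_p)$. A family $\mathcal F$ of subgroups of $A$ is a collection closed under passing to subgroups (and under conjugation, which is automatic here). For a finite abelian $p$-group $A$ the corank of a family is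
$$\operatorname{cork}_p(\mathcal F)=\min\{\operatorname{rk}_p(A')\mid A'\subseteq A,\ A'\notin\mathcal F\}.$$
For example, in $C_p\times C_p$ the family $\{e\}$ has corank $1$ and the family of all proper subgroups has corank $2$. In $C_{p^2}$ both $\{e\}$ and $\{e,C_p\}$ have corank $1$.

The space $E\mathcal F$ has $K$-fixed points contractible for $K\in\mathcal F$ and empty otherwise, and $\widetilde{E\mathcal F}$ is the cofibre of $E\mathcal F_+\to S^0$. For a genuine $A$-spectrum $Y$, the $\mathcal F$-geometric fixed points are $\Phi^{\mathcal F}Y=(\widetilde{E\mathcal F}\otimes Y)^A$. A spectrum $R$ is regarded as a Borel-complete $A$-spectrum with trivial action, and $\Phi^{\mathcal F}R$ is formed from that. Two examples: $\Phi^{\{e\}}R=R^{tA}$, and $\Phi^{\varnothing}R=R^{hA}$ because $\widetilde{E\varnothing}=S^0$. We write $\Phi^AR$ when $\mathcal F$ is the family of all proper subgroups.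

**Known Result** ([BSY22], Theorem 9.8). Let $A$ be a finite abelian $p$-group, $\mathcal F$ a family of proper subgroups, and $R$ an $\mathbb E_\infty$-ring. For every $n\ge\operatorname{cork}_p(\mathcal F)$, if $\Phi^{\mathcal F}R$ is $T(n-\operatorname{cork}_p(\mathcal F))$-acyclic, then $R$ is $T(n)$-acyclic.

**Chromatic Blueshift Conjecture** (posed in "Notes On Chromatic Blueshift", https://www.mit.edu/~hbeck/notes/chromatic_blueshift_notes.pdf). With the same $A$, $\mathcal F$, $R$, for every $n\ge\operatorname{cork}_p(\mathcal F)$: if $R$ is $T(n)$-acyclic, then $\Phi^{\mathcal F}R$ is $T(n-\operatorname{cork}_p(\mathcal F))$-acyclic.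

The task is to prove or disprove it. For $A=C_p$, $\mathcal F=\{e\}$, $n=1$ it is the question of Section 1, for all $\mathbb E_\infty$-rings.

## 3. Primitive $p^2$-th roots of unity and the ring $ku^{tC_{p^2}}$

Let us push the proof of Proposition 1.2 with $\beta^k=pa$. Together with $p=\beta b$ this gives
$$p^k=\beta^kb^k=p\cdot ab^k\quad\text{in }\pi_0R^{tC_p}. \tag{3.1}$$
If $ab^k$ were nilpotent, $p$ would be nilpotent and we would be done. But $a$ is an arbitrary element, and after inverting $p$ the relation (3.1) just reads $p^{k-1}=ab^k$, which is no contradiction. This is exactly where the argument stops.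

So we look for a point: a ring map from $\pi_0R^{tC_p}$ to a valued field of characteristic $0$, with $v(p)=1$. Suppose a unit of $\pi_{-2}R$ has been used to move everything to degree $0$. The relation $[p](z)=0$ with $z\ne0$ says that $1+\beta z$ is a nontrivial $p$-th root of unity, so $v(\beta z)=\frac1{p-1}$. Since $z$ is a power series variable we want $v(z)>0$, hence
$$0<v(\beta)<\tfrac1{p-1}.$$
The lower bound is compatible with $\beta^k=pa$ for large $k$. Where can such a small $\beta$ come from? In $ku^{tC_{p^b}}$ the class $1+\beta x$ is a $p^b$-th root of unity. If it is primitive, then $v(\beta x)=\frac1{p^{b-1}(p-1)}$, and $x$ is a unit.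

For $b=1$ we are on the boundary, and there is no counterexample. Let $R=ku^{tC_p}$ and $y=\beta x$. The relation $[p](x)=0$ gives $\sum_{i=0}^{p-1}\binom p{i+1}y^i=0$, so $y^{p-1}=pc$ for some $c\in\pi_0R$. With $w=z/x$, the relation $[p](z)/z=0$ in $\pi_0R^{tC_p}$ reads
$$0=\sum_{i=0}^{p-1}\binom p{i+1}y^iw^i=p\Bigl(1+\sum_{i=1}^{p-2}\tfrac1p\tbinom p{i+1}y^iw^i+cw^{p-1}\Bigr).$$
The bracket is a power series in $w$ with constant term $1$, hence a unit, so $p=0$ in $\pi_0R^{tC_p}$. For $b=2$ the valuation of $\beta$ is strictly smaller.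

**Theorem 3.1.** Let $R=ku^{tC_{p^2}}$, an $\mathbb E_\infty$-ring. Then $T(1)\otimes R=0$, but $R^{tC_p}\otimes\mathbb Q\ne0$. Hence the conjecture fails for $A=C_p$, $\mathcal F=\{e\}$ (where $\operatorname{cork}_p(\mathcal F)=1$ and $\Phi^{\mathcal F}R=R^{tC_p}$) and $n=1$.

*Proof.* **Step 1: compute $\pi_*R$.** The series $[p^2](x)=p^2x+\cdots$ is a nonzerodivisor on $\mathbb Z[\beta][[x]]$, since its leading coefficient $p^2$ is a nonzerodivisor. By (1.1), $\pi_*R=\mathbb Z[\beta][[x]][x^{-1}]/[p^2](x)$. Put $y=\beta x$. A homogeneous series of degree $2n$ is $\sum_{i\ge\max(0,-n)}c_i\beta^{n+i}x^i=x^{-n}\sum c_iy^{n+i}$, and for $n\le0$ every element of $x^{-n}\mathbb Z[[y]]$ occurs. So inverting $x$ gives $\mathbb Z[[y]][x^{\pm1}]$, with $\beta=yx^{-1}$. Also $[p^2](x)=x\Psi(y)$ by (1.2). Hence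
$$\pi_*R=R_0[x^{\pm1}],\qquad R_0=\mathbb Z[[y]]/\Psi(y),\qquad\Psi(y)=\frac{(1+y)^{p^2}-1}y\equiv y^{p^2-1}\pmod p.$$

**Step 2: $T(1)\otimes R=0$.** The congruence gives $y^{p^2-1}\in pR_0$, so $\beta^{p^2-1}=y^{p^2-1}x^{-(p^2-1)}=pa$ with $a\in\pi_*R$. Apply Lemma 1.1.

**Step 3: compute $\pi_0R^{tC_p}$.** First, $p$ is a nonzerodivisor on $R_0$: if $pf=\Psi g$ in $\mathbb Z[[y]]$, then $g\equiv0$ mod $p$, because $\Psi\not\equiv0$ in the domain $\mathbb F_p[[y]]$; writing $g=pg'$ we get $f=\Psi g'$. So $[p](z)=pz+\cdots$ is a nonzerodivisor on $R_*[[z]]$, and $\pi_*R^{tC_p}=R_*[[z]][z^{-1}]/[p](z)$. With $w=z/x$ we have $\beta z=yw$, and by (1.2)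
$$\pi_0(R^{tC_p})=R_0[[w]][w^{-1}]/\Theta,\qquad\Theta=\sum_{i\ge0}\binom p{i+1}(yw)^i=\frac{(1+yw)^p-1}{yw}.$$

**Step 4: find a point in characteristic $0$.** Let $\zeta$ be a primitive $p^2$-th root of unity, $O=\mathbb Z_p[\zeta]$, $K=\operatorname{Frac}O$ and $\pi=\zeta-1$. Since $O$ is complete and $\pi$ lies in its maximal ideal, $y\mapsto\pi$ defines a map $\mathbb Z[[y]]\to O$. It factors through $R_0$ because $\Psi(\pi)=(\zeta^{p^2}-1)/\pi=0$. Put
$$\alpha=\frac{\zeta^p-1}{\zeta-1}=1+\zeta+\dots+\zeta^{p-1}.$$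
Modulo $\pi$ we have $\zeta\equiv1$ and $p\equiv0$, so $\alpha\equiv p\equiv0$: the element $\alpha$ lies in the maximal ideal. So $w\mapsto\alpha$ defines a ring map $R_0[[w]]\to O$. As $\alpha\ne0$, it extends to $R_0[[w]][w^{-1}]\to K$. Finally $1+\pi\alpha=\zeta^p$, so
$$\Theta\longmapsto\frac{(\zeta^p)^p-1}{\zeta^p-1}=0 .$$
We obtain a unital ring map $\pi_0(R^{tC_p})\to K$ to a field of characteristic $0$. So $\pi_0(R^{tC_p})\otimes\mathbb Q\ne0$. $\square$

For $p=2$ everything is visible: $\Psi=y^3+4y^2+6y+4=(y+2)(y^2+2y+2)$ and $\Theta=2+yw$. The point is $y=i-1$, $w=1+i$, and indeed $2+(i-1)(i+1)=0$.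

The conjecture is therefore false. The same idea decides it for every $A$, $\mathcal F$ and $n$.

## 4. All groups, families and heights

**Theorem 4.1.** Let $A\ne0$ be a finite abelian $p$-group and $h\ge0$. There is an $\mathbb E_\infty$-ring $R$ with $T(m)\otimes R=0$ for all $m>h$ but $T(h)\otimes\Phi^AR\ne0$.

**Corollary 4.2.** Let $\mathcal F$ be a family of proper subgroups of a finite abelian $p$-group $A$.

1. If $\mathcal F\ne\varnothing$ and $n,d\ge0$, then "$R$ $T(n)$-acyclic $\Rightarrow$ $\Phi^{\mathcal F}R$ $T(d)$-acyclic" holds for all $\mathbb E_\infty$-rings $R$ if and only if $d\ge n$.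
2. The conjectured implication for $(A,\mathcal F,n)$, $n\ge\operatorname{cork}_p(\mathcal F)$, holds for all $R$ if and only if $\mathcal F=\varnothing$, i.e. if and only if $\operatorname{cork}_p(\mathcal F)=0$.

**Theorem 4.3.** The conjectured implication holds for every $\mathbb E_\infty$-ring $R$ which is $E(m)$-local for some $m$.

*Proof of Corollary 4.2 from Theorem 4.1.* We repeatedly use that if $P\to Q$ is a map of $\mathbb E_\infty$-rings and $T(d)\otimes P=0$, then $T(d)\otimes Q=(T(d)\otimes P)\otimes_PQ=0$.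

(1), "if". Let $R$ be $T(n)$-acyclic. Then the $R$-algebra $R^{tC_p}$ is $T(n)$-acyclic, and the Known Result for $(C_p,\{e\},n+1)$ shows that $R$ is $T(n+1)$-acyclic. Inductively
$$T(n)\otimes R=0\ \Rightarrow\ T(d)\otimes R=0\ \text{ for all }d\ge n. \tag{4.1}$$
Now $\Phi^{\mathcal F}R$ is an $R$-algebra via $R\to R^{hA}\to\Phi^{\mathcal F}R$, so it is $T(d)$-acyclic for $d\ge n$.

(1), "only if". Let $d<n$. Since $\mathcal F$ is nonempty and consists of proper subgroups, $A\ne0$. Take $R$ from Theorem 4.1 with $h=d$; it is $T(n)$-acyclic. Let $\mathcal P$ be the family of all proper subgroups. Then $\widetilde{E\mathcal F}\to\widetilde{E\mathcal P}$ induces a ring map $\Phi^{\mathcal F}R\to\Phi^AR$. As $T(d)\otimes\Phi^AR\ne0$, also $T(d)\otimes\Phi^{\mathcal F}R\ne0$.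

(2) The corank is $0$ iff $\{e\}\notin\mathcal F$, i.e. iff $\mathcal F=\varnothing$, as families are closed under subgroups. In that case $\Phi^{\mathcal F}R=R^{hA}$ is an $R$-algebra and the implication holds. Otherwise $d=n-\operatorname{cork}_p(\mathcal F)<n$, and (1) applies. $\square$

It remains to prove Theorems 4.1 and 4.3. Both need the vanishing of certain geometric fixed points of Lubin–Tate spectra, so we prepare that first.

## 5. Geometric fixed points as localizations of Koszul complexes

**Families cut out by characters.** Let $H$ be a finite abelian $p$-group with character group $H^\vee$ (written additively), let $\varnothing\ne\mathcal X\subset H^\vee\setminus\{0\}$, and put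
$$\mathcal F_{\mathcal X}=\{K\le H:\chi|_K=1\text{ for some }\chi\in\mathcal X\}.$$
For example, if $H=C_{p^2}$ and $\mathcal X=\{\chi\}$ with $\chi$ faithful, then $\mathcal F_{\mathcal X}=\{e\}$. If $\mathcal X=H^\vee\setminus\{0\}$, then $\mathcal F_{\mathcal X}$ consists of all proper subgroups, since $H/K\ne0$ has a nontrivial character exactly when $K\neq H$.

Let $V=\bigoplus_{\chi\in\mathcal X}\chi$. Then $V^K\ne0$ iff $K\in\mathcal F_{\mathcal X}$, so the $K$-fixed points of $\operatorname{colim}_kS^{kV}$ are contractible for $K\in\mathcal F_{\mathcal X}$ and $S^0$ otherwise. That is, $\widetilde{E\mathcal F_{\mathcal X}}=\operatorname{colim}_kS^{kV}$. Let $C$ be a complex oriented $\mathbb E_\infty$-ring and $M$ a $C$-module with trivial action. Since $S^{kV}$ is dualizable, $S^{kV}\otimes M$ is again Borel, and its fixed points are homotopy fixed points. The Thom isomorphism identifies them with $\Sigma^{2k|\mathcal X|}M^{hH}$ and the transition maps with multiplication by the Euler class of $V$.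 Fixed points commute with the colimit, so as $C^{hH}$-modules
$$\Phi^{\mathcal F_{\mathcal X}}M\simeq M^{hH}[e^{-1}],\qquad e=\prod_{\chi\in\mathcal X}e(\chi). \tag{5.1}$$

**Koszul complexes.** For elements $f_1,\dots,f_r$ acting on a module $M$, write $\mathrm{Kos}(f_1,\dots,f_r;M)$ for the iterated cofibre. Let $H=\prod_{i=1}^rC_{p^{b_i}}\subset T=U(1)^r$ be the standard inclusion and $x_i\in C^2(BT)$ the Euler classes of the coordinate characters. Let $L_i$ be the $p^{b_i}$-th power of the $i$-th character. Then $T/H\cong\prod_iS(L_i)$, and $M^{BH}$ is the $T$-homotopy fixed points of the function spectrum from $(T/H)_+$ to $M$. The cofibre sequences $S(L_i)_+\to S^0\to S^{L_i}$ and the Thom isomorphism show, one factor at a time and $C^{BT}$-linearly,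
$$M^{BH}\simeq\mathrm{Kos}(f_1,\dots,f_r;M^{BT}),\qquad f_i=e(L_i)=[p^{b_i}](x_i). \tag{5.2}$$
Moreover $\pi_*M^{BT}=M_*[[x_1,\dots,x_r]]$ (homogeneous series), and if $\chi_i\in H^\vee$ are the coordinate characters, $e(\sum m_i\chi_i)$ is the image of the formal sum $\sum_F[m_i](x_i)$. The case $r=1$ of (5.1) and (5.2) is (1.1).

## 6. Heights of Lubin–Tate geometric fixed points

**Nilpotence.** We use Theorem 3 of Hopkins–Smith, *Nilpotence and stable homotopy theory II*, in two forms.

* (NT-a) An element of $\pi_*$ of a $p$-local ring spectrum is nilpotent iff its $K(j)$-Hurewicz images, $0\le j\le\infty$, are nilpotent.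
* (NT-b) A map from a finite spectrum to a $p$-local spectrum that is zero in $K(j)_*$ for all $0\le j\le\infty$ is smash nilpotent.

**Lemma 6.1.** For a $p$-local ring spectrum $R$ and $m\geq 0$: $T(m)\otimes R=0\iff K(m)\otimes R=0$.

*Proof.* ($\Rightarrow$) $K(m)_*T(m)=K(m)_*V\ne0$, so $K(m)\otimes T(m)$ is a nonzero sum of shifts of $K(m)$, and $K(m)\otimes T(m)\otimes R=0$ forces $K(m)\otimes R=0$. ($\Leftarrow$) For $m=0$ both sides are the rationalization. Let $m\ge1$, $v$ a $v_m$-self map on $V$ of type $m$, and $W=\mathrm{End}(V)$. Look at the class of $v$ in $\pi_*(R\otimes W)$. For $j\ne m$ its Hurewicz image is nilpotent, being the image of a nilpotent element of $K(j)_*W=\mathrm{End}(K(j)_*V)$. For $j=m$ we have $K(m)_*(R\otimes W)=0$. By (NT-a), $v$ is nilpotent in $\pi_*(R\otimes W)$. So a power of $v$ is null on $R\otimes V$, and $R\otimes V[v^{-1}]=0$. $\square$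

**Lubin–Tate spectra.** For $N\ge1$ let $E=E_N$ be a Lubin–Tate spectrum (an $\mathbb E_\infty$-ring by Goerss–Hopkins–Miller) for the height-$N$ Honda formal group over a finite field $k$ of characteristic $p$. So
$$E_*=E_0[u^{\pm1}],\quad |u|=2,\qquad E_0=W(k)[[u_1,\dots,u_{N-1}]],$$
and we put $u_0=p$, $u_N=1$, $I_m=(u_0,\dots,u_{m-1})$. For $N=1$, $E_0=W(k)$. The universal deformation may be given by the $p$-typical law $F$ over $E_0$ with Araki parameters $u_1,\dots,u_{N-1},1,0,0,\dots$, so that in its coordinate $y$ (of degree $0$)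
$$[p](y)=\sum_{0\le i\le N}{}^{F}\,u_iy^{p^i}.$$
The complex orientation $x$ is chosen with $y=ux$. Over $E_0/I_m$ only the terms with $i\ge m$ survive. Hence, for $0\le m\le N$,
$$[p](y)\equiv(\text{unit})\,u_my^{p^m}\ \bmod (I_m,y^{p^m+1}),\qquad\text{and over }E_0/I_m:\ [p](y)=q(y^{p^m})\text{ for a power series }q. \tag{6.1}$$

**The classes $v_i$.** Let $v_i\in\pi_*MU_{(p)}$ be the coefficient of $x^{p^i}$ in $[p](x)$; so $v_0=p$. In $E_*$ we have $[p](x)=u^{-1}[p]_F(ux)$, so (6.1) gives
$$v_m\equiv(\text{unit})\,u_mu^{p^m-1}\bmod I_mE_*\quad(0\le m\le N). \tag{6.2}$$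
By induction $(v_0,\dots,v_i)E_*=(u_0,\dots,u_i)E_*$ for $i<N$. Also $v_N$ is a unit modulo $I_N$, so it is a unit.

Put $J_m=(v_0,\dots,v_{m-1})\subset\pi_*MU_{(p)}$. We need to compare its images under $\eta_L,\eta_R$ in $MU_*MU_{(p)}$. First, modulo $J_m$ the series $[p](x)$ begins with $v_mx^{p^m}$. For $m=0$ this is clear. For $m\ge1$ we are over an $\mathbb F_p$-algebra. If $f$ is a homomorphism of formal group laws $F_1\to F_2$ there with $f'(0)=0$, differentiating $f(F_1(x,x'))=F_2(f(x),f(x'))$ in $x'$ at $x'=0$ gives $f'(x)\cdot\text{unit}=\text{(series)}\cdot f'(0)=0$. So $f'=0$ and $f(x)=f_1(x^p)$, where $f_1$ is a homomorphism from the Frobenius twist of $F_1$. Starting from $[p]$ and applying this $m$ times, with $v_0,\dots,v_{m-1}$ the successive derivatives at $0$, proves the assertion. Now let $\varphi(x)=x+\cdots$ be the strict isomorphism between the two laws over $MU_*MU_{(p)}$. Then $[p]_R=\varphi\circ[p]_L\circ\varphi^{-1}$, and modulo the ideal generated by $\eta_L(J_m)$ both series begin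 with $\eta_L(v_m)x^{p^m}$. Therefore
$$\eta_R(v_i)\in(\eta_L(J_m))\text{ for }i<m,\qquad\eta_R(v_m)\equiv\eta_L(v_m)\bmod(\eta_L(J_m)).$$

For an $E$-module $Y$, the group $\pi_*(K(m)\otimes Y)$ is a module over $MU_*MU_{(p)}$, with $\eta_L$ acting through $K(m)$ and $\eta_R$ through $E$. In $\pi_*K(m)$ we have $v_i=0$ for $i<m$, and $v_m$ is a unit if $m<\infty$. For $m=\infty$ the law is additive and all $v_i$ vanish. So, for $1\le m\le\infty$:
$$\text{on }\pi_*(K(m)\otimes Y)\text{ the }\eta_R(v_i),\ i<m,\text{ act as }0;\text{ if }m<\infty,\ \eta_R(v_m)\text{ acts invertibly.} \tag{6.3}$$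

**Lemma 6.2.** Let $H$ be a finite abelian $p$-group, $\mathcal X\subset H^\vee\setminus\{0\}$ nonempty, and $\rho$ such that every subgroup $\mathcal K\le H^\vee$ with $\mathcal K\cap\mathcal X=\varnothing$ has $\operatorname{rk}_p(H^\vee/\mathcal K)\ge\rho$. Then $T(m)\otimes\Phi^{\mathcal F_{\mathcal X}}E_N=0$ for all $m\ge0$ with $m>N-\rho$.

For example, take $N=1$, $H=C_p$, $\mathcal X=H^\vee\setminus\{0\}$, $\rho=1$. The lemma says that $E_1^{tC_p}$ is $T(m)$-acyclic for $m\geq 1$. Indeed, modulo $p$ the relation $[p](y)=y^p=0$ contradicts invertibility of $y$.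

*Proof.* **Step 1: the homotopy ring.** Write $H=\prod_{i=1}^rC_{p^{b_i}}$. Modulo the maximal ideal of $E_0$, $[p](y)$ is a unit times $y^{p^N}$. By Weierstrass preparation $[p](y)=\text{unit}\cdot g(y)$ with $g\in E_0[y]$ distinguished of degree $p^N$, and likewise $[p^b](y)$ is a unit times a distinguished polynomial of degree $p^{bN}$. So the elements in (5.2) form a regular sequence and $\pi_*E^{hH}=P[u^{\pm1}]$ with
$$P=E_0[[y_1,\dots,y_r]]/([p^{b_i}](y_i)),$$
finite free over $E_0$ and complete local. For $\chi\in H^\vee$ put $y_\chi=u\,e(\chi)\in\mathfrak m_P$ and $\varepsilon=\prod_{\chi\in\mathcal X}y_\chi$. By (5.1), $D=\Phi^{\mathcal F_{\mathcal X}}E$ has $\pi_*D=P[\varepsilon^{-1}][u^{\pm1}]$.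

**Step 2: $P[\varepsilon^{-1}]/I_m=0$ for $0\le m\le N$, $m>N-\rho$.** This counts roots of $g$ in a field. If the ring is nonzero, it maps to an algebraically closed field $\kappa$; let $\theta:P\to\kappa$ be the resulting map. Over $E_0/I_m$ we have $[p](y)=q(y^{p^m})$. Weierstrass preparation gives $q(z)=\text{unit}\cdot\tilde g(z)$ with $\tilde g$ distinguished of degree $p^{N-m}$, and by uniqueness $g(y)\equiv\tilde g(y^{p^m})$. Hence $g$ has at most $p^{N-m}$ distinct roots in $\kappa$: for $m=0$ this is the degree, and for $m>0$ we have $\operatorname{char}\kappa=p$, so $y\mapsto y^{p^m}$ is injective.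

In $P$, since $y-_Fy'$ is a unit times $y-y'$ as a power series,
$$y_\chi-y_{\chi'}=\text{unit}\cdot y_{\chi-\chi'},\qquad y_{p\chi}=[p](y_\chi)=\text{unit}\cdot g(y_\chi).$$
By the first relation, $\mathcal K=\{\chi:\theta(y_\chi)=0\}$ is a subgroup of $H^\vee$, and $\theta(y_\chi)=\theta(y_{\chi'})$ iff $\chi-\chi'\in\mathcal K$. Since $\theta$ is defined on $P[\varepsilon^{-1}]$, $\mathcal K\cap\mathcal X=\varnothing$. So $(H^\vee/\mathcal K)[p]$ has at least $p^\rho$ elements. By the second relation each of its elements, represented by $\chi$ with $p\chi\in\mathcal K$, gives a root $\theta(y_\chi)$ of $g$, and distinct elements give distinct roots. Hence $p^\rho\le p^{N-m}$, a contradiction.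

**Step 3: acyclicity.** By Lemma 6.1 it suffices that $U=\pi_*(K(m)\otimes D)$ vanishes. If $m=0$, Step 2 gives $D=0$. If $1\le m\le N$, then by (6.3) the $v_i$, $i<m$, act as $0$ on the $\pi_*D$-module $U$; they generate $I_mE_*$, so $U$ is a module over $\pi_*D/I_m=0$. If $m>N$, the unit $v_N$ acts as $0$ by (6.3), so $U=0$. $\square$

## 7. Blueshift for $E(m)$-local rings

*Proof of Theorem 4.3.* Let $R$ be $E(m)$-local and $T(n)$-acyclic, and $c=\operatorname{cork}_p(\mathcal F)\le n$. If $c=0$ use Corollary 4.2(2); that direction does not use Theorem 4.1. Let $c\ge1$, so $n\ge1$.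

**Step 1: reduce $R$ to $E_{n-1}$-modules.** An $E(m)$-local spectrum is $p$-local. By (4.1) and Lemma 6.1, $K(j)\otimes R=0$ for all $j\ge n$. The fracture square expresses $L_jR$ as the pullback of $L_{K(j)}R\to L_{j-1}L_{K(j)}R\leftarrow L_{j-1}R$, so $L_jR=L_{j-1}R$ for $j\ge n$. Descending from $m$, $R=L_mR=L_{n-1}R$; if $m\le n-1$, an $E(m)$-local spectrum is $E(n-1)$-local anyway. So $R=R\otimes L_{n-1}\mathbb S$. By Hopkins–Ravenel (see Mathew, *The Galois group of a stable homotopy theory*, Thm 4.18), $L_{n-1}\mathbb S$ lies in the thick subcategory generated by the spectra $E_{n-1}\otimes Y$, where $E_0:=H\mathbb Q$ if $n=1$. Tensoring with $R$, we see that $R$ lies in the thick subcategory generated by spectra underlying $E_{n-1}$-modules.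

**Step 2: filter $\Phi^{\mathcal F}R$ by isotropy.** Adding subgroups one at a time, smaller ones first, choose families $\mathcal F=\mathcal F_0\subset\dots\subset\mathcal F_l=\{\text{all subgroups}\}$ with $\mathcal F_i=\mathcal F_{i-1}\cup\{H_i\}$. Then $\widetilde{E\mathcal F_l}=*$. Tensoring $E\mathcal F_{i+}\to S^0\to\widetilde{E\mathcal F_i}$ with $\widetilde{E\mathcal F_{i-1}}$ shows that the fibre of $\widetilde{E\mathcal F_{i-1}}\to\widetilde{E\mathcal F_i}$ is $E\mathcal F_{i+}\otimes\widetilde{E\mathcal F_{i-1}}$. We claim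
$$(E\mathcal F_{i+}\otimes\widetilde{E\mathcal F_{i-1}}\otimes R)^A\simeq(\Phi^{H_i}R)_{h(A/H_i)}. \tag{7.1}$$
Write $H=H_i$, $Q=A/H$, and let $\mathcal F[H]=\{K:H\not\subseteq K\}$. The space $EQ$, viewed as an $A$-space, is the universal space of the family of subgroups of $H$, which is contained in $\mathcal F_i$. Also $\mathcal F_{i-1}\subset\mathcal F[H]$, as $H\notin\mathcal F_{i-1}$. So there are maps
$$E\mathcal F_{i+}\otimes\widetilde{E\mathcal F_{i-1}}\longleftarrow EQ_+\otimes\widetilde{E\mathcal F_{i-1}}\longrightarrow EQ_+\otimes\widetilde{E\mathcal F[H]}.$$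
Every proper subgroup of $H$ lies in $\mathcal F_{i-1}$. So in all three the $K$-fixed points are $S^0$ for $K=H$ and contractible otherwise, and the maps are equivalences. Now take $H$-fixed points first. As $EQ_+$ is pulled back from $Q$, the left side of (7.1) is $\bigl(EQ_+\otimes(\widetilde{E\mathcal F[H]}\otimes R)^H\bigr)^Q$. By the Adams isomorphism this is the homotopy orbits for $Q$ of the spectrum $(\widetilde{E\mathcal F[H]}\otimes R)^H$. Restricted to $H$, $\mathcal F[H]$ is the family of proper subgroups, so this spectrum is $\Phi^HR$. This proves (7.1).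

Hence $\Phi^{\mathcal F}R$ has a finite filtration with subquotients $(\Phi^HR)_{h(A/H)}$, $H\notin\mathcal F$. For such $H$ we have $\operatorname{rk}_pH\ge c\ge1$. Homotopy orbits are colimits and preserve $T(n-c)$-acyclicity, so it suffices that $T(n-c)\otimes\Phi^HR=0$.

**Step 3: apply Lemma 6.2.** The functor $M\mapsto T(n-c)\otimes\Phi^HM$ on spectra with trivial action is exact, so the spectra it kills form a thick subcategory. By Step 1 it suffices to treat $E_{n-1}$-modules, and $\Phi^H$ of an $E_{n-1}$-module is a $\Phi^HE_{n-1}$-module. So we need $T(n-c)\otimes\Phi^HE_{n-1}=0$. If $n\ge2$, take $\mathcal X=H^\vee\setminus\{0\}$, $\rho=\operatorname{rk}_pH$, $N=n-1$ in Lemma 6.2; the only subgroup disjoint from $\mathcal X$ is $0$, and $n-c\ge n-\operatorname{rk}_pH>N-\rho$. If $n=1$, then $\Phi^HH\mathbb Q=H\mathbb Q^{hH}[e^{-1}]$ by (5.1). Here $e$ has negative degree in $\pi_*H\mathbb Q^{hH}=\mathbb Q$, so $e=0$ and $\Phi^HH\mathbb Q=0$. $\square$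

## 8. Torsion points of the deformation along the $u_h$-axis

We turn to Theorem 4.1. Fix $A\cong\prod_{j=1}^rC_{p^{a_j}}$ with $a_j\ge1$, $r=\operatorname{rk}_pA\ge1$, and $h\ge0$. Put
$$N=h+r,\quad E=E_N,\quad s=1+\max_ja_j,\quad G=(C_{p^s})^r,\quad\mathcal X=G^\vee\setminus pG^\vee,\quad\ell=|\mathcal X|.$$
Let $\chi_1,\dots,\chi_r\in G^\vee$ be the coordinate characters. The set $\mathcal X$ consists of the characters of exact order $p^s$.

Theorem 3.1 is the model: there $h=0$, $r=1$, $N=1$, $s=2$, the ring $ku$ plays the part of a connective cover of $E$, and $\mathcal F_{\mathcal X}=\{e\}$. What made it work was that a point of order $p^2$ has smaller valuation than a point of order $p$. The present section establishes the analogue of this.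

**The base ring.** Let $\mathcal O=E_0/(u_i:0\le i<N,\ i\ne h)$. It is $k[[u_h]]$ if $h\ge1$ and $W(k)$ if $h=0$, in each case a complete discrete valuation ring with uniformizer $t$, the image of $u_h$. As $I_h$ maps to $0$, (6.1) gives $[p](y)=q(y^{p^h})$ over $\mathcal O$, with $q(z)=\sum_{i\ge1}q_iz^i$ and $q_1=\text{unit}\cdot t$. Modulo $t$ all $u_i$ with $i<N$ vanish, so $[p](y)$ begins there with a unit times $y^{p^N}$. Thus $t\mid q_i$ for $i<p^r$ and $q_{p^r}$ is a unit. Collecting terms,
$$q(z)=t\,z\,a(z)+z^{p^r}b(z),\qquad a(0),b(0)\text{ units}. \tag{8.1}$$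
Let $v$ be the valuation on an algebraic closure of $\operatorname{Frac}\mathcal O$ with $v(t)=1$, $\bar{\mathfrak m}$ the set of elements of positive valuation, and $\mathbb G=(\bar{\mathfrak m},+_F)$. Series converge because each finite extension of $\operatorname{Frac}\mathcal O$ is complete.

**Step 1: $\mathbb G[p^s]\cong(\mathbb Z/p^s)^r$.** Let $c\in\bar{\mathfrak m}$. By Weierstrass preparation over a finite extension containing $c$, $q(z)-c$ is a unit times a distinguished polynomial of degree $p^r$. So $q(z)=c$ has exactly $p^r$ solutions in $\bar{\mathfrak m}$, with multiplicity. Taking a $p^h$-th root of a solution shows that $[p]$ is surjective on $\mathbb G$.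

The roots of $q$ are simple. Indeed $[p]_F$ is an endomorphism of $F$, and $F(y,y')^{p^h}=F^{(p^h)}(y^{p^h},y'^{p^h})$, where $F^{(p^h)}$ is the Frobenius twist ($F$ itself if $h=0$; for $h\ge1$ we are in characteristic $p$). So $q$ is a homomorphism $F^{(p^h)}\to F$. If $q(c)=0$, then $q(z+_{F^{(p^h)}}c)=q(z)$, and differentiating at $z=0$ gives $q'(c)\cdot\text{unit}=q'(0)=q_1\ne0$. So $q$ has $p^r$ distinct roots in $\bar{\mathfrak m}$. Since $y\mapsto y^{p^h}$ is bijective on $\bar{\mathfrak m}$ (trivially if $h=0$, by characteristic $p$ otherwise), $|\mathbb G[p]|=p^r$. With surjectivity of $[p]$, $|\mathbb G[p^s]|=p^{rs}$. This group is killed by $p^s$ and its $p$-torsion has order $p^r$, so it is $(\mathbb Z/p^s)^r$.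

**Step 2: the valuation of a torsion point depends only on its order.** Let $0\ne y\in\mathbb G[p]$ and $z=y^{p^h}$. By (8.1), $1+v(z)=p^rv(z)$, so
$$v(y)=\epsilon_1:=\frac1{p^h(p^r-1)}\le1.$$
Now let $[p](y)=c$ with $0<v(c)\le1$, and $z=y^{p^h}$. Then $v(tza(z))=1+v(z)>v(c)$, so $v(z^{p^r})=v(c)$ and $v(y)=v(c)/p^{r+h}=v(c)/p^N$. By induction, every element of exact order $p^j$ has valuation $\epsilon_j=\epsilon_1p^{-N(j-1)}$, which is strictly decreasing in $j$. For $N=r=1$, $h=0$ these are the valuations $\frac1{p^{j-1}(p-1)}$ of Section 3.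

**Step 3: fix a level structure.** Let $L$ be a finite extension of $\operatorname{Frac}\mathcal O$ containing $\mathbb G[p^s]$, and $O$ its valuation ring, a complete discrete valuation ring. Fix an isomorphism $\varphi:G^\vee\to\mathbb G[p^s]$ and put $\delta=\epsilon_s$, $Y_i=\varphi(\chi_i)$. Then
$$v(\varphi(\chi))=\delta\ \text{ for }\chi\in\mathcal X,\qquad v(\varphi(\chi))>\delta\ \text{ for }\chi\in pG^\vee. \tag{8.2}$$
In particular $v(Y_i)=\delta$.

## 9. Proof of Theorem 4.1: the ring $\Phi^{\mathcal F_{\mathcal X}}\tau_{\ge0}E$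

Let $B=\tau_{\ge0}E$, an $\mathbb E_\infty$-ring with $B_*=E_0[u]$. The orientation lifts to $B$ because $MU$ is connective; its law is $u^{-1}F(ux,ux')$. Define the $\mathbb E_\infty$-ring
$$R=\Phi^{\mathcal F_{\mathcal X}}B=B^{hG}[e^{-1}].$$

**Step 1: $T(m)\otimes R=0$ for $m>h$.** Away from height $0$ we may replace $B$ by $E$ and quote Lemma 6.2. Here $m\ge1$. The cofibre of $u$ on $B$ is $HE_0$, and $T(m)\otimes HE_0=0$. So $u$ acts invertibly on $T(m)\otimes B$, hence on the base change $T(m)\otimes R$, and $T(m)\otimes R=T(m)\otimes R[u^{-1}]$. The cofibre of $B^{hG}\to E^{hG}$ is $(\tau_{<0}E)^{hG}$, whose homotopy vanishes in degrees $\ge0$. Since $|u|=2$, it is $u$-power torsion. So $B^{hG}[u^{-1}]=E^{hG}$ and $R[u^{-1}]=\Phi^{\mathcal F_{\mathcal X}}E$. A subgroup $\mathcal K\le G^\vee$ disjoint from $\mathcal X$ lies in $pG^\vee$, so $\operatorname{rk}_p(G^\vee/\mathcal K)=r$. Lemma 6.2 with $\rho=r$ gives $T(m)\otimes\Phi^{\mathcal F_{\mathcal X}}E=0$ for $m>N-r=h$.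

**Step 2: a Koszul description of $S=\Phi^AR$.** We write $S$, with most parameters killed, as an explicit iterated cofibre. Take $T=T'=U(1)^r$ with Euler classes $x_i$ for $T\supset G$ and $z_j$ for $T'\supset A$. Choose integer lifts $(m_i(\chi))$ of the coordinates of each $\chi\in\mathcal X$, with $(1,0,\dots,0)$ for $\chi_1$, and put
$$\tilde e=\prod_{\chi\in\mathcal X}\sum_i{}^F[m_i(\chi)](x_i)\in\pi_*B^{BT},\qquad\mathbb B=B^{BT}[\tilde e^{-1}].$$
The class $\tilde e$ lifts $e$, and $\mathbb B$ is an $\mathbb E_\infty$-ring. By (5.1) and (5.2), $R$ is a $\mathbb B$-algebra and as a $\mathbb B$-module $R=\mathrm{Kos}(f;\mathbb B)$ with $f_i=[p^s](x_i)$. The functor $(-)^{BT'}$ is exact, so $R^{BT'}=\mathrm{Kos}(f;\mathbb B^{BT'})$. By (5.2) again $R^{hA}=\mathrm{Kos}(f';R^{BT'})$ with $f'_j=[p^{a_j}](z_j)$. By (5.1), $S=R^{hA}[e_A^{-1}]$ with $e_A=\prod_{0\ne\psi\in A^\vee}e(\psi)$, which lifts to $\pi_*\mathbb B^{BT'}$ after choosing integer lifts of the characters.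

Let $B_{\mathcal O}=\bigotimes_{0\le i<N,\,i\ne h}B/u_i$ (tensor over $B$). It is a finite $B$-module, and $\pi_*B_{\mathcal O}=\mathcal O[u]$ because the $u_i$ form a regular sequence. Put $\mathbb B_{\mathcal O}=\mathbb B\otimes_BB_{\mathcal O}$. Tensoring with a finite module commutes with $(-)^{BT'}$, so, as $\mathbb B^{BT'}$-modules,
$$S\otimes_BB_{\mathcal O}\simeq\mathrm{Kos}(f_1,\dots,f_r,f'_1,\dots,f'_r;\mathbb B_{\mathcal O}^{BT'})[e_A^{-1}]. \tag{9.1}$$

**Step 3: the homotopy of $\mathbb B_{\mathcal O}^{BT'}$.** Let $\mathcal S=\mathcal O[[y_1,\dots,y_r]]$, $J=(y_1,\dots,y_r)$, and $J^d=\mathcal S$ for $d\le0$. Put $x_i=y_iu^{-1}$. A homogeneous series of degree $-2d$ is $\sum_Ia_Iu^{|I|-d}x^I=u^{-d}\sum_Ia_Iy^I$ with $|I|\ge d$, so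
$$\pi_*B_{\mathcal O}^{BT}=\bigoplus_dJ^du^{-d}=\mathcal S[u,y_1u^{-1},\dots,y_ru^{-1}]\subset\mathcal S[u^{\pm1}].$$
This is the extended Rees algebra of $J$, which is noetherian because it is finitely generated over $\mathcal S$. The class $\tilde e$ acts as $\tilde\varepsilon u^{-\ell}$, where $\tilde\varepsilon=\prod_{\chi\in\mathcal X}y_\chi\in J^\ell$ and $y_\chi=\sum^F_i[m_i(\chi)](y_i)$. Each $y_\chi$ is nonzero, since some $m_i(\chi)$ is prime to $p$ and its linear term is $\sum m_i(\chi)y_i$. Moreover $x_1$ divides $\tilde e$ and so becomes a unit. Therefore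
$$\pi_*\mathbb B_{\mathcal O}=Z_0[x_1^{\pm1}],\quad Z_0=\{f/\tilde\varepsilon^{\,k}:k\ge0,\ f\in J^{k\ell}\};\qquad\pi_*\mathbb B_{\mathcal O}^{BT'}=Z[x_1^{\pm1}],\quad Z=Z_0[[w_1,\dots,w_r]],\ w_j=z_jx_1^{-1}.$$
For $r=1$ each $y_\chi$ is a unit times $y_1$, so $Z_0=\mathcal O[[y_1]]$; for $r\ge2$ the ring $Z_0$ also contains ratios such as $y_2/y_1$.

The same computation with $E_0$ in place of $\mathcal O$ gives $\pi_*\mathbb B^{BT'}=\Lambda[x_1^{\pm1}]$ with $\Lambda=\Lambda_0[[w]]$. Here $\Lambda_0[x_1^{\pm1}]$ is a localization of a noetherian Rees algebra, $\Lambda_0$ is its quotient by $x_1-1$, and so $\Lambda_0$ and $\Lambda$ are noetherian. The map $B\to B_{\mathcal O}$ induces a $\Lambda[x_1^{\pm1}]$-linear map onto $Z[x_1^{\pm1}]$. It comes from the surjective ring map $\Lambda\to Z$, so $\pi_*\mathbb B_{\mathcal O}^{BT'}$ is the cyclic module $Z[x_1^{\pm1}]$ via that ring map. In these terms $u=y_1x_1^{-1}$ and $uz_j=y_1w_j$, so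
$$x_1^{-1}f_i=\frac{[p^s](y_i)}{y_1},\qquad x_1^{-1}f'_j=\frac{[p^{a_j}](y_1w_j)}{y_1},\qquad x_1^{-1}e\Bigl(\sum m_j\psi_j\Bigr)=\frac{\sum^F_j[m_j](y_1w_j)}{y_1}, \tag{9.2}$$
where the $\psi_j$ are the coordinate characters of $A$. The last two are power series in $w$ with coefficients in $Z_0$.

**Step 4: a point.** We evaluate $Z$ at the torsion points of Section 8. Since $Y_i\in\mathfrak m_O$ and $O$ is complete, evaluation at $Y=(Y_1,\dots,Y_r)$ is a ring map $\mathcal S\to O$. It sends $\tilde\varepsilon$ to $\prod_{\chi\in\mathcal X}\varphi(\chi)\ne0$. So it extends to $\mathcal S[\tilde\varepsilon^{-1}]\to L$, and we let $\Theta_0:Z_0\to L$ be the restriction, $f/\tilde\varepsilon^{\,k}\mapsto f(Y)/\tilde\varepsilon(Y)^k$. It lands in $O$: for $f\in J^{k\ell}$ we have $v(f(Y))\ge k\ell\delta$, and $v(\tilde\varepsilon(Y)^k)=k\ell\delta$ exactly, by (8.2). This is the reason for choosing $\mathcal X$ to consist of characters of exact order $p^s$. Put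
$$\alpha_j=\varphi(p^{s-a_j}\chi_j)/Y_1.$$
As $s>a_j$, (8.2) gives $v(\alpha_j)>0$. (If we allowed $s=a_j$, then $v(\alpha_j)=0$ and $w_j\mapsto\alpha_j$ would make no sense. This is what happened for $ku^{tC_p}$.) So $\Theta_0$ extends to a ring map $\Theta:Z\to O$ with $w_j\mapsto\alpha_j$. Let $\mathfrak q=\ker\Theta$ and $\mathfrak q'\subset\Lambda$ its preimage; both are prime. By (9.2):

* $x_1^{-1}f_i\mapsto\varphi(p^s\chi_i)/Y_1=0$ and $x_1^{-1}f_j'\mapsto[p^{a_j}]\bigl(\varphi(p^{s-a_j}\chi_j)\bigr)/Y_1=\varphi(p^s\chi_j)/Y_1=0$. So the corresponding elements of $\Lambda$ lie in $\mathfrak q'$.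
* $y_1\mapsto Y_1\ne0$ and $u_h\mapsto t\ne0$. For $\psi=\sum m_j\psi_j\ne0$, $x_1^{-1}e(\psi)\mapsto\varphi\bigl(\sum m_jp^{s-a_j}\chi_j\bigr)/Y_1\ne0$, because $\psi_j\mapsto p^{s-a_j}\chi_j$ defines an injection $A^\vee\to G^\vee$. So $u=y_1x_1^{-1}$, $u_h$ and $e_A$ become invertible after localization at $\mathfrak q'$.

**Step 5: nonvanishing.** Localize (9.1) at $\mathfrak q'$; inverting $e_A$ then changes nothing. We start with $(\mathbb B_{\mathcal O}^{BT'})_{\mathfrak q'}$, whose homotopy $Z_{\mathfrak q}[x_1^{\pm1}]$ is nonzero and degreewise finitely generated over the noetherian local ring $\Lambda_{\mathfrak q'}$. Then we take $2r$ successive cofibres, each by $x_1$ times an element of $\mathfrak q'\Lambda_{\mathfrak q'}$. At each stage the homotopy of the cofibre is an extension of a kernel by a cokernel, so it remains degreewise finitely generated. The cokernel is nonzero by Nakayama, so the homotopy remains nonzero. Hence $(S\otimes_BB_{\mathcal O})_{\mathfrak q'}\ne0$. As $u$ and $u_h$ are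 invertible there, it is a localization of the following module, which is therefore nonzero:
$$\Xi:=(S\otimes_BB_{\mathcal O})[u^{-1},u_h^{-1}]\ne0. \tag{9.3}$$

**Step 6: $T(h)\otimes S\ne0$ when $h=0$.** Then $u_h=p$, so $\Xi$ is a module over $S[1/p]$ and $S[1/p]\ne0$. As $S$ is $p$-local, $T(0)\otimes S=S[1/p]\ne0$.

**Step 7: $T(h)\otimes S\neq 0$ when $h\ge1$.** Now a nonzero module is not enough: we must show that its height is exactly $h$, and nilpotence is the tool. Put $S'=S[u^{-1}]$, an $\mathbb E_\infty$-algebra over $B[u^{-1}]=E$, and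
$$K_h=\Bigl(\bigotimes_{0\le i<N,\,i\ne h}E/u_i\Bigr)[u_h^{-1}]\ \text{(tensor over }E),\qquad\text{so that}\quad\Xi=S'\otimes_EK_h .$$

*Structure on $\Xi$.* Multiplication by $u_i$ on $E/u_i$ is $E$-linearly null. Its restriction along $E\to E/u_i$ is $u_i=0$ in $\pi_0(E/u_i)$, so it factors through the map $E/u_i\to\Sigma E$, by an element of $\pi_1(E/u_i)$. That group is $0$, since $u_i$ is a nonzerodivisor on the even ring $E_*$. Two consequences follow.

1. Each $u_i$ with $i\ne h$ is null on $K_h$.
2. Let $\eta:E\to E/u_i$ be the unit. The map $\mathrm{id}\otimes\eta:E/u_i\to E/u_i\otimes_EE/u_i$ has as fibre term the null map $u_i:E/u_i\to E/u_i$, so it has a retraction $\mu$. Thus $\mu(\mathrm{id}\otimes\eta)=\mathrm{id}$: the pairing $\mu$ is right unital. Tensoring these together, localizing, and using the ring structure of $S'$, we get right unital pairings on $K_h$ over $E$ and on $\Xi$, with unit $1\in\pi_0\Xi$.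

*$K(m)\otimes\Xi=0$ for $m\ne h$, $0\le m\le\infty$.* Since $K(m)\otimes\Xi=(K(m)\otimes K_h)\otimes_ES'$, it suffices that $U=\pi_*(K(m)\otimes K_h)$ vanishes.

* $m=0$: $p=u_0$ is null on $K_h$, so $U=0$.
* $1\le m<h$: by consequence 1, $\eta_R(v_m)$ acts as $0$ on $U$, because $v_m\in(u_0,\dots,u_m)E_*$. By (6.3) it acts invertibly. So $U=0$.
* $h<m\le\infty$: by (6.3), $\eta_R(v_h)$ acts as $0$. But by (6.2), $v_h\equiv\text{unit}\cdot u_hu^{p^h-1}$ modulo $(u_0,\dots,u_{h-1})$, which acts as $0$, and $u_h$ is invertible on $K_h$. So $\eta_R(v_h)$ acts invertibly, and $U=0$.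

*Conclusion.* Suppose $T(h)\otimes S=0$. By Lemma 6.1, $K(h)\otimes S=0$, so $K(h)\otimes\Xi=0$ because $\Xi$ is an $S$-module. Now $K(m)\otimes\Xi=0$ for all $0\le m\le\infty$, so by (NT-b) the unit $\eta:\mathbb S\to\Xi$ is smash nilpotent: $\eta^{\otimes k}:\mathbb S\to\Xi^{\otimes k}$ is null for some $k$. Compose with the pairing iterated from the left, $\Xi^{\otimes k}\to\Xi$. By right unitality $((1\cdot1)\cdot1)\cdots=1$, so $1=0$ in $\pi_0\Xi$. But $\mathrm{id}_\Xi$ is right multiplication by $1$, so $\mathrm{id}_\Xi=0$ and $\Xi=0$, contradicting (9.3). Hence $T(h)\otimes\Phi^AR=T(h)\otimes S\ne0$. With Step 1 this proves Theorem 4.1. $\square$
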